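\title{Projective Killing fields on compact pseudo-Riemannian manifolds}

\begin{abstract}
We prove that a compact connected pseudo-Riemannian manifold of dimension at least two that carries a non-affine projective Killing field has a definite metric. Together with the Riemannian case, due to V.~Matveev, this proves the conjecture that every projective Killing field of a compact connected pseudo-Riemannian manifold is affine unless the manifold is, up to a constant factor, a quotient of the round sphere. We also list the exceptions: they are the quotients $\mathbb S^n/\Gamma$ for which $\Gamma$ acts reducibly on $\mathbb R^{n+1}$.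
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $M$ be a compact connected manifold of dimension $n\ge2$, let $g$ be a pseudo-Riemannian metric of arbitrary signature on $M$, and let $\nabla$ be its Levi-Civita connection. A geodesic carries two pieces of information: the curve that it traces, and a parameter on that curve which is determined up to an affine change. A diffeomorphism of $M$ is \emph{affine} if it preserves both, that is, if it sends parametrized geodesics to parametrized geodesics. It is \emph{projective} if it sends unparametrized geodesics to unparametrized geodesics. The corresponding groups $\operatorname{Aff}(M,g)\subset\operatorname{Proj}(M,g)$ are Lie transformation groups: each carries a Lie group structure, compatible with the $C^\infty$ compact-open topology, for which the action on $M$ is smooth. We write $\operatorname{Aff}^0(M,g)$ and $\operatorname{Proj}^0(M,g)$ for the identity components. A vector field is an \emph{affine} (respectively \emph{projective}) \emph{Killing field} if its flow consists of affine (respectively projective)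 diffeomorphisms. On a compact manifold every vector field is complete, and these fields form the Lie algebras of the two groups. A connected Lie group is generated by its one-parameter subgroups, so
\begin{equation}\label{eq:equiv}
\operatorname{Proj}^0(M,g)=\operatorname{Aff}^0(M,g)\iff\text{every projective Killing field is affine.}
\end{equation}
(If a projective Killing field is not affine, its flow lies in $\operatorname{Proj}^0$ and not in $\operatorname{Aff}$.) The question is whether one can flow along $M$ keeping the geodesics as curves while distorting their parameters.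

On the round sphere $\mathbb S^n\subset\mathbb R^{n+1}$ one can. The geodesics are the intersections of the sphere with the $2$-planes through the origin, and linear maps preserve such planes. Hence for every matrix $B$ the flow $x\mapsto e^{tB}x/|e^{tB}x|$ is projective. It is generated by
\begin{equation}\label{eq:XB}
X_B(x)=Bx-\langle Bx,x\rangle x ,
\end{equation}
and we shall see in Section~\ref{sec:exceptions} that for trace-free $B$ this field is affine only when $B$ is skew.

The same recipe works locally in other spaces, and there it tends to break down in finite time. On $\mathbb R^n$ with a constant metric of any signature the geodesics are straight lines. The maps $x\mapsto x/(1-tx^1)$ send lines to lines, since they are the linear maps $(x,1)\mapsto(x,1-tx^1)$ of $\mathbb R^{n+1}$ read in an affine chart; they are not affine, and they blow up on the hyperplane $tx^1=1$. On the Lorentzian quadric $\langle x,x\rangle=x_0^2+x_1^2-x_2^2=1$ the geodesic equation is $\ddot\gamma=-\langle\dot\gamma,\dot\gamma\rangle\gamma$, so the geodesics again lie in $2$-planes through the origin; but $e^{tB}x$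 can be rescaled back to the quadric only while $\langle e^{tB}x,e^{tB}x\rangle>0$, and for $B=\operatorname{diag}(0,0,1)$ this fails once $e^{2t}x_2^2\ge x_0^2+x_1^2$. On a compact manifold no flow can break down. This suggests that the sphere and its quotients are the only compact examples, which is the following conjecture, posed in \cite{source}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $(M,g)$ be a compact connected pseudo-Riemannian manifold of dimension $n\ge2$ that is not a quotient of the standard Riemannian sphere. Then $\operatorname{Proj}^0(M,g)\subset\operatorname{Aff}(M,g)$, that is, $\operatorname{Proj}^0(M,g)=\operatorname{Aff}^0(M,g)$. In other words, every projective Killing field is an affine Killing field.}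
\medskip

The excluded case is understood up to a constant factor, as it must be, because $g$ and $cg$ have the same Levi-Civita connection for every constant $c\ne0$: one excludes the manifolds for which $cg$, for some constant $c\neq0$ of either sign, is locally isometric to the round unit sphere, so that $(M,cg)$ is a quotient of $\mathbb S^n$. Dimension one must be excluded as well, since every diffeomorphism of a circle is projective. The conjecture is known when $g$ is Riemannian; this is due to V.~Matveev.

\subsection{Results}

We call $g$ \emph{definite} if $g$ or $-g$ is positive definite, and \emph{indefinite} otherwise.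

\begin{theorem}\label{thm:A}
Let $(M,g)$ be a compact connected pseudo-Riemannian manifold of dimension $n\ge2$ such that neither $g$ nor $-g$ is positive definite. Then every projective Killing field is affine.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $(M,g)$ be a compact connected pseudo-Riemannian manifold of dimension $n\ge2$, and suppose that $(M,cg)$ is not a quotient of the round sphere for any constant $c\ne0$. Then every projective Killing field is affine, and $\operatorname{Proj}^0(M,g)=\operatorname{Aff}^0(M,g)$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:A}]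
If $g$ is indefinite, apply Theorem~\ref{thm:A}. If $\pm g$ is Riemannian, apply Matveev's theorem to $\pm g$, which has the same parametrized geodesics as $g$. The equality of groups follows from \eqref{eq:equiv}.
\end{proof}

Thus the conjecture is true. Not every quotient of the sphere is a genuine exception; the exact list is as follows.

\begin{theorem}\label{thm:C}
Let $(M,g)$ be a compact connected pseudo-Riemannian manifold of dimension $n\ge2$. Then $\operatorname{Proj}^0(M,g)\ne\operatorname{Aff}^0(M,g)$ if and only if, for some constant $c\ne0$, $(M,cg)$ is isometric to $\mathbb S^n/\Gamma$, where $\Gamma\subset O(n+1)$ is a finite group acting freely on $\mathbb S^n$ and reducibly on $\mathbb R^{n+1}$.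
\end{theorem}

\subsection{The method}

A projective Killing field $v$ produces a field $A_v$ of $g$-self-adjoint endomorphisms that solves a linear first order equation \eqref{eq:main}, and $v$ is affine as soon as $\operatorname{tr}A_v$ is constant. The solution space $S$ of this equation is finite-dimensional, contains the identity, and carries an action of the flow of $v$ (Section~\ref{sec:S}). The equation ties the Hessian of $\operatorname{tr}A$ to $g$. On a compact manifold a function has extrema, the Hessian at an extremum is semidefinite, and in favorable situations this forces $g$ itself to be definite. Section~\ref{sec:model} shows this mechanism on an explicit surface.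

The work lies in reaching a favorable situation. In indefinite signature a self-adjoint endomorphism may have nonreal eigenvalues and Jordan blocks; Section~\ref{sec:eigen} provides the two tools that control them. After that the proof splits according to $\dim S$. If $\dim S\ge3$ and $n\ge3$, the solutions are parallel objects for a connection on $TM\oplus\mathbb R$, as on the sphere, and $g$ is definite (Section~\ref{sec:three}). If $\dim S\ge3$ and $n=2$, an indefinite $g$ is flat and has no non-affine field (Section~\ref{sec:surfaces}). If $\dim S=2$, the flow moves the eigenvalues of a solution by a one-parameter group of M\"obius maps, which must be hyperbolic (Section~\ref{sec:moebius}). The hyperbolic case is the heart of the paper (Section~\ref{sec:hyperbolic}). Theorem~\ref{thm:A} is assembled in Section~\ref{sec:end}, and Theorem~\ref{thm:C} is proved in Section~\ref{sec:exceptions}.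

\section{A linear equation attached to the unparametrized geodesics}\label{sec:S}

\subsection{Conventions and linear algebra}\label{sub:linalg}

Everything is $C^\infty$. For a vector $X$ we put $X^\flat=g(X,\cdot)$. For a covector $\theta$, $X\otimes\theta$ is the endomorphism $Y\mapsto\theta(Y)X$, and
\[
X\wedge Y=X\otimes Y^\flat-Y\otimes X^\flat .
\]
This identifies bivectors with skew endomorphisms; we use the same sign $\wedge$ for the exterior product of several vectors. A scalar multiple $c\operatorname{Id}$ of the identity is often written $c$. Self-adjoint, skew and orthogonal refer to $g$, and on complexified spaces $g$ is extended complex-bilinearly. Integrals are taken with the density $dvol_g$, so that $\int_M\operatorname{div}Y=0$ for every smooth vector field $Y$, whether or not $M$ is orientable. The curvature is $R(X,Y)=\nabla^2_{X,Y}-\nabla^2_{Y,X}$, and $\operatorname{Ric}(Y,Z)=\operatorname{tr}(X\mapsto R(X,Y)Z)$.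

\begin{lemma}\label{lem:linalg}
Let $V$ be a finite-dimensional real or complex vector space with a nondegenerate symmetric bilinear form $g$.
\begin{enumerate}
\item[(a)] A self-adjoint endomorphism $K$ with image in a subspace $W$ vanishes on $W^\perp$.
\item[(b)] $X\otimes Y^\flat$ is self-adjoint if and only if $X,Y$ are linearly dependent.
\item[(c)] If $X\otimes Y^\flat+Y\otimes X^\flat=0$, then $X=0$ or $Y=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $w\in W^\perp$ and any $z$, $g(Kw,z)=g(w,Kz)=0$. (b) The adjoint of $X\otimes Y^\flat$ is $Y\otimes X^\flat$, so the condition is $X\wedge Y=0$. (c) If $X\ne0$, apply the identity to a vector $Z$ with $g(X,Z)=1$ to get $Y=cX$; then $2cX\otimes X^\flat=0$, so $c=0$.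
\end{proof}

We also use two facts about real symmetric forms: a nondegenerate semidefinite form is definite, and if $g$ is nondegenerate on a subbundle over a connected base, then its signature on the subbundle is constant.

\emph{Functions of an endomorphism field.} Let $A$ be a smooth field of endomorphisms and $\mathsf R_z=(z-A)^{-1}$. Fix a point $p$ and small disjoint discs about the eigenvalues of $A(p)$. At points near $p$ all eigenvalues lie in these discs, and each disc contains a constant number of them, counted with algebraic multiplicity. If $f$ is holomorphic near the closed discs, then $f(A)=\frac1{2\pi i}\oint f(z)\mathsf R_z\,dz$, the integral being taken over the boundary circles, is smooth near $p$, is a polynomial in $A$ at each point, and has the eigenvalues $f(z)$, $z\in\operatorname{Spec}A$. If $f=1$ on some of the discs and $f=0$ on the others, then $\chi=f(A)$ is the \emph{Riesz projector}: the projector onto the sum of the generalized eigenspaces for the eigenvalues in the chosen discs, along the other generalized eigenspaces. Differentiating $\chi^2=\chi$ gives $\chi(\nabla\chi)\chi=0$.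 If $A$ is self-adjoint, so are $f(A)$ and $\chi$; then $\ker\chi=(\operatorname{im}\chi)^\perp$, and $g$ is nondegenerate on both spaces. Finally, $\nabla\mathsf R_z=\mathsf R_z(\nabla A)\mathsf R_z$ and $\mathsf R_z^2=-\partial_z\mathsf R_z$, so an integration by parts in $z$ gives $d\operatorname{tr}f(A)(X)=\operatorname{tr}(f'(A)\nabla_XA)$.

\subsection{The space $S$}

Two torsion-free connections have the same parametrized geodesics if and only if they are equal, and they have the same unparametrized geodesics if and only if
\begin{equation}\label{eq:projchange}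
\widetilde\nabla_XY=\nabla_XY+\Upsilon(X)Y+\Upsilon(Y)X
\end{equation}
for a $1$-form $\Upsilon$. So a diffeomorphism $f$ is affine if $f^*\nabla=\nabla$, and projective if $f^*\nabla$ has the form \eqref{eq:projchange}. We look for a linear equation, written with $\nabla$, that does not change under \eqref{eq:projchange}; the projective group then acts linearly on its solutions.

For a symmetric contravariant tensor, \eqref{eq:projchange} gives
\[
\widetilde\nabla_k\sigma^{ij}=\nabla_k\sigma^{ij}+2\Upsilon_k\sigma^{ij}+\delta^i_k\Upsilon_a\sigma^{aj}+\delta^j_k\Upsilon_a\sigma^{ia}.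
\]
The term $2\Upsilon_k\sigma^{ij}$ can be cancelled by a density weight. On $n$-forms the connection acts through $-\Gamma^a_{ka}$, which changes by $-(n+1)\Upsilon_k$; on the line bundle $|\Lambda^nT^*M|^{2/(n+1)}$ it therefore changes by $-2\Upsilon_k$. For sections $\sigma$ of $S^2TM\otimes|\Lambda^nT^*M|^{2/(n+1)}$ only the last two terms survive, and so the space $\mathcal S$ of sections satisfying
\[
\nabla_k\sigma^{ij}=\mu^i\delta^j_k+\mu^j\delta^i_k\quad\text{for some }\mu
\]
is the same for $\nabla$ and $\widetilde\nabla$. Consequently projective diffeomorphisms act linearly on $\mathcal S$ by pull-back.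

The section $\sigma_g=g^{-1}\otimes dvol_g^{2/(n+1)}$ is parallel and nondegenerate. Every section has the form $A\sigma_g$, with components $A^i_kg^{kj}$, for a unique self-adjoint endomorphism field $A$. Hence $\mathcal S=\{A\sigma_g:A\in S\}$, where $S=S(g)$ is the space of self-adjoint endomorphism fields $A$ such that, for some vector field $\Lambda$,
\begin{equation}\label{eq:main}
\nabla_XA=X\otimes\lambda+\Lambda\otimes X^\flat,\qquad\lambda=\Lambda^\flat .
\end{equation}
The trace of \eqref{eq:main} is $\lambda=\frac12d\operatorname{tr}A$. Thus $\Lambda$ is determined by $A$, and \emph{$A\in S$ is parallel if and only if $\operatorname{tr}A$ is constant}. The identity belongs to $S$. We put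
\[
H=\nabla\Lambda,\qquad\text{so that}\qquad g(H\cdot,\cdot)=\nabla\lambda=\tfrac12\nabla d\operatorname{tr}A ;
\]
$H$ is self-adjoint because a Hessian is symmetric. We write $\Lambda_A,\lambda_A,H_A$ when several solutions are involved. Inserting \eqref{eq:main} in the formula for $d\operatorname{tr}f(A)$ and using that $f'(A)$ is self-adjoint, we get $\lambda(f'(A)X)+g(f'(A)\Lambda,X)$, that is,
\begin{equation}\label{eq:trf}
d\operatorname{tr}f(A)=2\lambda\circ f'(A).
\end{equation}

\subsection{Curvature and finite dimension}

Differentiating \eqref{eq:main} gives $\nabla^2_{X,Y}A=Y\otimes(HX)^\flat+HX\otimes Y^\flat$. Alternating in $X,Y$,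
\begin{equation}\label{eq:curv}
[R(X,Y),A]=Y\otimes(HX)^\flat+HX\otimes Y^\flat-X\otimes(HY)^\flat-HY\otimes X^\flat=-[X\wedge Y,H].
\end{equation}
We also have, from $H=\nabla\Lambda$,
\begin{equation}\label{eq:RLambda}
R(X,Y)\Lambda=(\nabla_XH)Y-(\nabla_YH)X .
\end{equation}

\begin{lemma}\label{lem:finite}
An element $A\in S$ is determined by the values of $A$, $\Lambda$ and $\operatorname{tr}H$ at one point. Hence $\dim S\le\frac{n(n+1)}2+n+1$, and an element of $S$ that vanishes on a nonempty open set is zero.
\end{lemma}

\begin{proof}
Put $h=\operatorname{tr}H$. We express the derivatives of $A,\Lambda,h$ linearly through $A,\Lambda,h$. For $A$ this is \eqref{eq:main}. Apply \eqref{eq:curv} to $Z$ and take the trace in $X$. The four middle terms contribute $g(HY,Z)$, $h\,g(Y,Z)$, $-n\,g(HY,Z)$ and $-g(HY,Z)$. So, with $\mathcal K_A$ defined by $g(\mathcal K_AY,Z)=\operatorname{tr}(X\mapsto[R(X,Y),A]Z)$,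
\begin{equation}\label{eq:KA}
\mathcal K_A=h-nH,\qquad\text{that is,}\qquad\nabla\Lambda=\tfrac1n(h-\mathcal K_A),
\end{equation}
and $\mathcal K_A$ is a contraction of $R\otimes A$. For an endomorphism field $K$ let $(\operatorname{div}K)(Y)=\operatorname{tr}(X\mapsto(\nabla_XK)Y)$. The trace of \eqref{eq:RLambda} in $X$ is $\operatorname{Ric}(Y,\Lambda)=(\operatorname{div}H)(Y)-dh(Y)$, and \eqref{eq:KA} gives $\operatorname{div}H=\frac1ndh-\frac1n\operatorname{div}\mathcal K_A$. Therefore
\[
(n-1)\,dh=-n\operatorname{Ric}(\Lambda,\cdot)-\operatorname{div}\mathcal K_A .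
\]
Here $\operatorname{div}\mathcal K_A$ is a contraction of $\nabla R\otimes A$ plus a contraction of $R\otimes\nabla A$, hence is linear in $(A,\Lambda)$ by \eqref{eq:main}. Since $n\ge2$, we can solve for $dh$. Along any curve $(A,\Lambda,h)$ satisfies a linear ordinary differential equation, and $M$ is connected. If $A$ vanishes on an open set, so do $\Lambda$ and $h$.
\end{proof}

\subsection{Projective Killing fields}

Let $v$ be a projective Killing field with flow $\varphi_t$. The maps $\varphi_t^*$ form a one-parameter group of linear maps of $\mathcal S$ with generator $L_v$. Define $A_v\in S$ by $L_v\sigma_g=A_v\sigma_g$.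

\begin{lemma}\label{lem:Av}
One has $\operatorname{tr}A_v=-\frac2{n+1}\operatorname{div}v$ and
\begin{equation}\label{eq:Lvg}
L_vg=-g\big((A_v+\operatorname{tr}A_v)\,\cdot,\cdot\big).
\end{equation}
If $\operatorname{tr}A_v$ is constant, then $v$ is affine.
\end{lemma}

\begin{proof}
From $L_vg^{-1}=-g^{-1}(L_vg)g^{-1}$ and $L_v\,dvol_g=(\operatorname{div}v)\,dvol_g$ we get $A_v=-g^{-1}L_vg+\frac2{n+1}\operatorname{div}v$. Since $\operatorname{tr}(g^{-1}L_vg)=2\operatorname{div}v$, the trace is $(-2+\frac{2n}{n+1})\operatorname{div}v=-\frac2{n+1}\operatorname{div}v$, and \eqref{eq:Lvg} follows. If $\operatorname{tr}A_v$ is constant, then $A_v$ is parallel, so $\eta=L_vg$ is parallel. The variation of the Levi-Civita connection is $(L_v\nabla)^i_{jk}=\frac12g^{il}(\nabla_j\eta_{lk}+\nabla_k\eta_{lj}-\nabla_l\eta_{jk})=0$, and $\frac d{dt}\varphi_t^*\nabla=\varphi_t^*(L_v\nabla)=0$.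
\end{proof}

So a non-affine projective Killing field $v$ gives a solution $A_v$ with $\Lambda_{A_v}\not\equiv0$, and in particular $\dim S\ge2$. Theorem~\ref{thm:A} says that the existence of such a field forces $g$ to be definite.

\section{A model surface}\label{sec:model}

The following example has a Riemannian and a Lorentzian version that are locally parallel in every respect. Only the first closes up to a compact surface, and the reason is the main idea of the proof.

Let $\varepsilon=\pm1$, and consider the cylinder $(0,\pi)\times\mathbb R/2\pi\mathbb Z$ with the metric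
\[
g=dr^2+\varepsilon\sin^2r\,d\theta^2 .
\]
For $\varepsilon=1$ this is the round sphere without its poles; for $\varepsilon=-1$ it is Lorentzian. The nonzero Christoffel symbols are $\Gamma^r_{\theta\theta}=-\varepsilon\sin r\cos r$ and $\Gamma^\theta_{r\theta}=\cot r$, so the geodesic equations are $\ddot r=\varepsilon\sin r\cos r\,\dot\theta^2$ and $\sin^2r\,\dot\theta=c$ with $c$ constant. If $c=0$ the geodesic is a line $\theta=\mathrm{const}$. If $c\neq0$, use $\theta$ as parameter and put $s=\cot r$. Then $ds/d\theta=-\dot r/c$ and
\[
\frac{d^2s}{d\theta^2}=-\frac{\ddot r}{c\,\dot\theta}=-\frac{\varepsilon\sin r\cos r\,\dot\theta}{c}=-\varepsilon s .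
\]
By uniqueness for initial conditions, the unparametrized geodesics are the lines $\theta=\mathrm{const}$ and the solution curves of this linear equation. Hence the maps $(s,\theta)\mapsto(e^{-t/2}s,\theta)$ are projective. They form the flow, defined for all $t$, of
\[
v=\tfrac12\sin r\cos r\,\partial_r .
\]
The field $v$ is not affine: on a geodesic $\theta=\mathrm{const}$ the affine parameter is $r$, and the flow induces increasing bijections of $(0,\pi)$ other than the identity, which cannot be affine. For $\varepsilon=-1$ this shows that Theorem~\ref{thm:A} fails without compactness, even for complete fields.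

Put $\rho=\sin^2r$. Then $v(\rho)=\rho(1-\rho)$, and in the frame $\partial_r,\partial_\theta$ we have $g^{-1}L_vg=\operatorname{diag}(1-2\rho,1-\rho)$. By \eqref{eq:Lvg}, $3\operatorname{tr}A_v=3\rho-2$ and $A_v=\operatorname{diag}(\rho-\frac13,-\frac13)$. So
\[
A=A_v+\tfrac13=\rho\,\partial_r\otimes dr
\]
solves \eqref{eq:main}. It has the constant eigenvalue $0$ and the simple eigenvalue $\rho\in(0,1]$, and $L_vA=A-A^2$ because $L_v(\partial_r\otimes dr)=0$. Further $\Lambda=\frac12\operatorname{grad}\rho=\sin r\cos r\,\partial_r$, $g(\Lambda,\Lambda)=\rho(1-\rho)$, $H\partial_r=\cos2r\,\partial_r$ and $H\partial_\theta=\cos^2r\,\partial_\theta$, that is, $H=1-\rho-A$. None of these formulas sees $\varepsilon$.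

Now suppose that the part $0<r<\pi/2$ of the cylinder is an open subset of a compact surface $(M,g)$, and that $A$ extends to an element of $S(g)$ with $\rho=\operatorname{tr}A\ge0$ on $M$. By compactness, a sequence of points with $r\to0$ has a limit point $p\in M$. There $\rho(p)=0$ is a minimum, so $g(H\cdot,\cdot)=\frac12\nabla d\rho\ge0$ at $p$. The eigenvalues $1-2\rho$ and $1-\rho$ of $H$ both tend to $1$. In indefinite signature this does not yet say that $H(p)=\operatorname{Id}$, since $H(p)$ could be a Jordan block; the following lemma settles this.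

\begin{lemma}\label{lem:definite}
Let $V$ be a real vector space with a nondegenerate symmetric form $g$, and let $H$ be a self-adjoint endomorphism whose only complex eigenvalue is a real number $C\ne0$. If $g(HX,X)\ge0$ for all $X$, then $H=C\operatorname{Id}$ and $Cg$ is positive definite.
\end{lemma}

\begin{proof}
The form $h=g(H\cdot,\cdot)$ is symmetric, nondegenerate and semidefinite, hence positive definite. Since $h(HX,Y)=g(HX,HY)=h(X,HY)$, $H$ is symmetric for a positive definite form, hence diagonalizable. So $H=C\operatorname{Id}$ and $h=Cg$.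
\end{proof}

With $C=1$ we conclude that $g$ is positive definite at $p$, so $\varepsilon=1$ if $M$ is connected. The Riemannian cylinder does close up, by adding the poles; the Lorentzian one cannot. Sections~\ref{sec:three} and \ref{sec:hyperbolic} both end with an argument of this kind, applied at a minimum and at a maximum, each of which controls $g$ on one of two complementary subspaces.

\section{Eigenvalues of solutions}\label{sec:eigen}

For Riemannian $g$ a self-adjoint endomorphism is diagonalizable over $\mathbb R$. The two lemmas of this section replace this fact. The first says that the highest nonreal eigenvalue is constant. The idea is that a pair of conjugate clusters of eigenvalues defines a partial complex structure $J$, that by \eqref{eq:trf} the sum of the eigenvalues in a cluster satisfies Cauchy--Riemann equations with respect to $J$, and that its imaginary part therefore obeys a maximum principle. We use Hopf's maximum principle in this form: if $\mathcal P=\sum a^{ij}\partial_i\partial_j+\sum b^i\partial_i$ has smooth coefficients and $(a^{ij})$ is positive definite on a connected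 open set, then a solution of $\mathcal P\psi=0$ that attains its maximum is constant.

\begin{lemma}\label{lem:nonreal}
Let $A\in S$ have a nonreal eigenvalue at some point. Let $\eta>0$ be the maximum over $M$ of the imaginary parts of the eigenvalues of $A$, and let $z_0$ be an eigenvalue at some point with $\operatorname{Im}z_0=\eta$. Then $z_0$ is an eigenvalue of $A$ at every point.
\end{lemma}

\begin{proof}
The maximum exists by compactness. The set of points where $z_0$ is an eigenvalue is closed and nonempty, so it suffices to show that it is open. Let $z_0\in\operatorname{Spec}A(p)$ have algebraic multiplicity $r$. On a small connected neighborhood of $p$ let $\chi$ be the Riesz projector for the $r$ eigenvalues $z_1,\dots,z_r$ near $z_0$. Then $\bar\chi$ is the projector for their conjugates and $\chi\bar\chi=\bar\chi\chi=0$. The fields $P=\chi+\bar\chi$ and $J=i(\chi-\bar\chi)$ are real, $P$ is a projector, $J^2=-P$, and $\chi J=i\chi$.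

Let $s_1=\operatorname{tr}(A\chi)=\sum z_j=\phi+i\psi$. By \eqref{eq:trf}, $ds_1=2\lambda\chi$, so $ds_1\circ J=i\,ds_1$ and $ds_1$ vanishes on $\ker P$. In real terms, $d\psi=-d\phi\circ J$, $d\phi=d\psi\circ J$, and $d\psi=0$ on $\ker P$. Differentiating the first identity gives $\nabla d\psi(X,Y)=-\nabla d\phi(X,JY)-d\phi((\nabla_XJ)Y)$. For a section $f$ of $\operatorname{im}P$ we have $J(Jf)=-f$, so
\begin{align*}
\nabla d\psi(f,f)&=-\nabla d\phi(f,Jf)-d\phi((\nabla_fJ)f),\\
\nabla d\psi(Jf,Jf)&=\nabla d\phi(Jf,f)-d\phi((\nabla_{Jf}J)Jf).
\end{align*}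
The Hessian of $\phi$ is symmetric, so it cancels in the sum, and with $W_f=(\nabla_fJ)f+(\nabla_{Jf}J)Jf$,
\[
\nabla d\psi(f,f)+\nabla d\psi(Jf,Jf)=-d\phi(W_f)=-d\psi(JW_f).
\]
Recall that $\nabla d\psi(X,X)=X(X\psi)-(\nabla_XX)\psi$. Let $f_i$ and $h_j$ be local frames of $\operatorname{im}P$ and $\ker P$. Since $h_j\psi=0$, also $h_j(h_j\psi)=0$. Summing, $\mathcal P\psi=0$, where $\mathcal P=\sum_i(f_i^2+(Jf_i)^2)+\sum_jh_j^2+{}$a vector field. This operator is elliptic because the $f_i,h_j$ span the tangent space, and it has no term of order zero. As $\psi\le r\eta=\psi(p)$, the maximum principle gives $\psi\equiv r\eta$ near $p$, so $\operatorname{Im}z_j=\eta$ for all $j$.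

It remains to fix the real parts. The numbers $z_j-z_0$ are real, so $s_2=\operatorname{tr}((A-z_0)^2\chi)=\sum(z_j-z_0)^2$ is real. By \eqref{eq:trf}, $ds_2=4\lambda(A-z_0)\chi$, so $ds_2\circ J=i\,ds_2$. The left side is real and the right side is imaginary, so $ds_2=0$. Hence $s_2=s_2(p)=0$, and all $z_j$ equal $z_0$ near $p$.
\end{proof}

The second lemma is local. It says that a nonconstant eigenvalue of multiplicity $m$ has a single Jordan block of size $m$ somewhere, and it gives a first order equation for the function $\tau$ that measures the block. Later this equation will contradict compactness when $m\ge2$.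

\begin{lemma}\label{lem:jordan}
Let $A\in S$, let $W\subset M$ be open and nonempty, and let $\rho:W\to\mathbb C$ be a continuous eigenvalue of $A$ of constant algebraic multiplicity $m$. Let $\chi$ be its Riesz projector, $E=\operatorname{im}\chi$ (complexified if necessary), $N=(A-\rho)\chi$, $N^0=\chi$, $\ell=\lambda\circ\chi$ and $L=\chi\Lambda$, so that $\ell=L^\flat$.
\begin{enumerate}
\item[(a)] $m\,d\rho=2\ell$, $\ell\circ N=0$, $NL=0$, and for all tangent vectors $X,Y$
\begin{equation}\label{eq:dell}
(\nabla_X\ell)((A-\rho)Y)+\ell(X)\lambda(Y)+g(L,L)\,g(X,Y)-\tfrac2m\ell(X)\ell(Y)=0 .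
\end{equation}
\item[(b)] If $d\rho\ne0$ everywhere on $W$, then the least $r\ge1$ with $N^r\equiv0$ on $W$ is $r=m$, and $N^{m-1}=\tau L\otimes\ell$ with $\tau$ smooth and $\tau\not\equiv0$.
\item[(c)] If $m\ge2$ and $N^{m-1}\equiv0$ on $W$, then $\rho$ is locally constant.
\item[(d)] If $m\ge2$ and $d\rho\ne0$ everywhere on $W$, then $d\tau(NZ)=\frac{4(m-1)}m\,\tau\,\ell(Z)$ for $Z\in E$.
\end{enumerate}
\end{lemma}

\begin{proof}
Near a point $p$, a small disc about $\rho(p)$ contains $m$ eigenvalues counted with multiplicity, among them $\rho$ with multiplicity $m$. So $\chi$ and $\rho=\frac1m\operatorname{tr}(A\chi)$ are smooth.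

(a) Apply \eqref{eq:trf} with $f=z$ and $f=z^2$ on this disc and $f=0$ on the other discs: $m\,d\rho=2\ell$ and $2m\rho\,d\rho=4\ell\circ A$. Hence $\ell\circ(A-\rho)=0$, that is, $\ell\circ N=0$, and $g(NL,Y)=\ell(NY)=0$. Differentiating $\ell\circ(A-\rho)=0$ along $X$ and using $\ell((\nabla_XA)Y)=\ell(X)\lambda(Y)+\ell(\Lambda)g(X,Y)$ and $\ell(\Lambda)=g(L,L)$, we get \eqref{eq:dell}.

For the other parts we compute the derivative of $N^q$ along $X\in E$. We have $\nabla_XN=(\nabla_XA-d\rho(X))\chi+(A-\rho)\nabla_X\chi$, and $\chi(\nabla_X\chi)\chi=0$, so by \eqref{eq:main}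
\[
\chi(\nabla_XN)\chi=X\otimes\ell+L\otimes X^\flat-\tfrac2m\ell(X)\chi .
\]
Insert this in $\chi\nabla_X(N^q)\chi=\sum_{a+b=q-1}N^a\,\chi(\nabla_XN)\chi\,N^b$. Because $\ell\circ N=0$, the first term survives only for $b=0$; because $NL=0$, the second survives only for $a=0$. So for $q\ge1$ and $X\in E$
\begin{equation}\label{eq:Nq}
\chi\nabla_X(N^q)\chi=N^{q-1}X\otimes\ell+L\otimes(N^{q-1}X)^\flat-\tfrac{2q}m\ell(X)N^{q-1}.
\end{equation}

(b) We have $N^m=0$, so $r$ exists, and $L\ne0$ everywhere by (a). Take $q=r$ in \eqref{eq:Nq}; the left side vanishes. For $X\in E\cap\ker\ell$, Lemma~\ref{lem:linalg}(c) gives $N^{r-1}X=0$. As $N^{r-1}$ also vanishes on $\ker\chi$, it vanishes on $\ker\ell=(E\cap\ker\ell)\oplus\ker\chi$, so it has the form $Z\otimes\ell$, and $Z=\tau L$ by Lemma~\ref{lem:linalg}(b). The function $\tau$ is smooth, since $\tau=g(N^{r-1}Y,Y)$ for a local section $Y$ with $\ell(Y)=1$, and $\tau\not\equiv0$ by the minimality of $r$ (for $r=1$, because $N^0=\chi\ne0$). Now \eqref{eq:Nq} reads $(2-\frac{2r}m)\tau\,\ell(X)L\otimes\ell=0$, and at a point where $\tau\ne0$ this gives $r=m$.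

(c) If $d\rho\ne0$ at a point, then (b) applies on a neighborhood and gives $r=m$, whereas $N^{m-1}\equiv0$ with $m-1\ge1$ gives $r\le m-1$.

(d) Put $Y=L$ in \eqref{eq:dell}. The first term vanishes because $(A-\rho)L=NL=0$, and $\lambda(L)=\ell(L)=g(L,L)$, so $(2-\frac2m)\ell(X)g(L,L)=0$. Since $m\ge2$ and $\ell\neq0$, $g(L,L)=0$. The form $\ell=\frac m2d\rho$ is closed, so $\nabla\ell$ is symmetric, and \eqref{eq:dell} gives for $Y,Z\in E$
\[
(\nabla_{NZ}\ell)(Y)=(\nabla_Y\ell)(NZ)=-\tfrac{m-2}m\ell(Y)\ell(Z).
\]
Differentiate $g(N^{m-1}\cdot,\cdot)=\tau\,\ell\otimes\ell$ along $X=NZ$ and evaluate on $Y,Y'\in E$. On the left use \eqref{eq:Nq} with $q=m-1$, where $\ell(X)=0$ and $N^{m-2}X=N^{m-1}Z=\tau\ell(Z)L$; the result is $2\tau\ell(Z)\ell(Y)\ell(Y')$. On the right we get $\big(d\tau(NZ)-2\tau\frac{m-2}m\ell(Z)\big)\ell(Y)\ell(Y')$. Choose $Y=Y'$ with $\ell(Y)=1$ and note that $2+2\frac{m-2}m=\frac{4(m-1)}m$.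
\end{proof}

\section{Three independent solutions in dimension $n\ge3$}\label{sec:three}

\subsection{The Hessian of the trace}

Suppose for a moment that $g$ has constant curvature $K$, so $R(X,Y)=K\,X\wedge Y$. Then \eqref{eq:curv} says that $H+KA$ commutes with all $X\wedge Y$, and the trace computation that gave \eqref{eq:KA} shows that $H+KA$ is scalar. The next proposition, due to Kiosak--Matveev, reaches the same conclusion with no assumption on the curvature. We give a full proof.

\begin{proposition}\label{prop:KM}
Let $n\ge3$ and $\dim S\ge3$, and let $A\in S$ with $\Lambda_A\not\equiv0$. Then there are a constant $\kappa$ and a function $\mu$ with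
\[
\nabla\Lambda=\mu\operatorname{Id}+\kappa A,\qquad d\mu=2\kappa\lambda .
\]
\end{proposition}

One solution gives one relation \eqref{eq:curv} between $A$, $H$ and the unknown curvature. A second solution allows us to eliminate the curvature, using its pair symmetry. What remains are relations of the form $Fu\in\operatorname{span}(u,Au)$ for all $u$ in an open set, with coefficients that depend on $u$. The following lemma turns them into relations between endomorphisms.

\begin{lemma}\label{lem:cone}
Let $A,F$ be self-adjoint endomorphisms of a real vector space with a nondegenerate form $g$. Let $\mathcal C$ be an open set of vectors $u$ with $g(u,u)\ne0$ and $u\wedge Au\ne0$, and suppose that $Fu=\kappa(u)Au+\mu(u)u$ on $\mathcal C$. Then for each $u\in\mathcal C$ there is a number $\mathsf x$ with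
\[
d\kappa_u=\mathsf x\,\xi^\flat,\qquad F=\kappa(u)A+\mu(u)+\mathsf x\,\xi\otimes\xi^\flat,\qquad\text{where}\quad\xi=Au-su,\quad s=\frac{g(Au,u)}{g(u,u)} .
\]
\end{lemma}

\begin{proof}
Since $u,Au$ are independent, $\kappa$ and $\mu$ are unique and smooth, and they do not change when $u$ is replaced by $tu$ with $t$ near $1$; so $d\kappa_u(u)=d\mu_u(u)=0$. Differentiating in $u$, the self-adjoint endomorphism $K=F-\kappa(u)A-\mu(u)$ satisfies $Kw=d\kappa_u(w)Au+d\mu_u(w)u$. By Lemma~\ref{lem:linalg}(a), $K$ vanishes on $\{u,Au\}^\perp$, hence so do $d\kappa_u$ and $d\mu_u$, and we can write $d\kappa_u=(\mathsf xAu+\mathsf yu)^\flat$, $d\mu_u=(\mathsf y'Au+\mathsf zu)^\flat$. The skew part of $K$ is $\frac12(\mathsf y-\mathsf y')Au\wedge u$, so $\mathsf y'=\mathsf y$. Evaluating on $u$ gives $\mathsf y=-s\mathsf x$ and $\mathsf z=-s\mathsf y=s^2\mathsf x$. Thus $d\kappa_u=\mathsf x\xi^\flat$, $d\mu_u=-s\mathsf x\xi^\flat$ and $K=\mathsf x\,\xi\otimes\xi^\flat$.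
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:KM}]
Since $A\notin\mathbb R\operatorname{Id}$, there is $A'\in S$ with $\operatorname{Id},A,A'$ linearly independent. Let $S'$ be their span, and write $\Lambda',\lambda',H'$ for the data of $A'$. We use without comment that the set where a nonzero polynomial map does not vanish is open and dense.

\emph{Step 1: the set $O$ of points where $\operatorname{Id},A,A'$ are independent is open and dense.} If $A=\alpha\operatorname{Id}$ on a connected open set, then by \eqref{eq:main} $d\alpha(X)\operatorname{Id}$ has rank at most $2<n$, so $\alpha$ is constant and $A\in\mathbb R\operatorname{Id}$ by Lemma~\ref{lem:finite}, which is false. So $A$ is nonscalar on a dense open set. Suppose that $\operatorname{Id},A,A'$ are dependent at all points of an open set. On a smaller connected open set $A$ is nonscalar and $A'=fA+h$ with $f,h$ smooth. Differentiating, with $\Theta=\Lambda'-f\Lambda$,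
\[
X\otimes\Theta^\flat+\Theta\otimes X^\flat=df(X)A+dh(X).
\]
As $n\ge3$, there is $X\ne0$ with $df(X)=dh(X)=0$, so $\Theta=0$ by Lemma~\ref{lem:linalg}(c). Then $df=dh=0$ because $A$ is nonscalar, and $A'-fA-h\in S$ vanishes on an open set. This contradicts independence in $S$.

\emph{Step 2: at each point of $O$ there is a vector $u$ with $u\wedge Au\wedge A'u\ne0$.} Suppose not. Apply Lemma~\ref{lem:cone} with $F=A'$ and $\mathcal C$ the set of non-null $u$ with $u\wedge Au\ne0$, which is nonempty since $A$ is nonscalar. Fix $u\in\mathcal C$. Then $A'=\kappa A+\mu+\mathsf xT$ with $T=\xi\otimes\xi^\flat$, $\xi\ne0$, and $\mathsf x\ne0$ by independence. For every $w$,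
\[
0=w\wedge Aw\wedge A'w=\mathsf x\,g(\xi,w)\,w\wedge Aw\wedge\xi ,
\]
so $w\wedge Aw\wedge\xi=0$ for all $w$ by density. Replacing $w$ by $w+\xi$ and subtracting, $w\wedge A\xi\wedge\xi=0$ for all $w$, so $A\xi\in\mathbb R\xi$ because $n\ge3$. Thus $A$ induces an endomorphism of the quotient by $\mathbb R\xi$ for which every vector is an eigenvector, hence a scalar $c$. Then $A-c$ has image in $\mathbb R\xi$, and it is a multiple of $T$ by Lemma~\ref{lem:linalg}(b), nonzero since $A$ is nonscalar. So $T\in\operatorname{span}(\operatorname{Id},A)$, and the same holds for $A'$, a contradiction.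

\emph{Step 3: on $O$, $H=\kappa A+\mu$ and $H'=\kappa A'+\mu'$ with the same function $\kappa$.} On skew endomorphisms put $\langle P,Q\rangle=-\frac12\operatorname{tr}(PQ)$. Then $\langle X\wedge Y,Q\rangle=g(X,QY)$, so this form is nondegenerate and $\langle X\wedge Y,Z\wedge W\rangle=g(X,Z)g(Y,W)-g(X,W)g(Y,Z)$. The curvature operator $\mathcal R(X\wedge Y)=R(X,Y)$ is self-adjoint for $\langle\,,\rangle$; this is the pair symmetry $g(R(X,Y)W,Z)=g(R(Z,W)Y,X)$. Multiply \eqref{eq:curv} by a self-adjoint $T$ and take the trace: $\operatorname{tr}(R(X,Y)[A,T])=-\operatorname{tr}((X\wedge Y)[H,T])$. The commutators are skew, so this says $\mathcal R([A,T])=-[H,T]$. For $T=u\otimes u^\flat$ one has $[A,T]=Au\wedge u$. The same holds for every element of $S$: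
\begin{equation}\label{eq:Rwedge}
\mathcal R(Du\wedge u)=-H_Du\wedge u\qquad(D\in S).
\end{equation}
Self-adjointness of $\mathcal R$ now gives $\langle Hu\wedge u,A'w\wedge w\rangle=\langle Au\wedge u,H'w\wedge w\rangle$, which expands to
\[
g\big((A'H-H'A)u,w\big)\,g(u,w)=g(Hu,w)\,g(A'u,w)-g(Au,w)\,g(H'u,w).
\]
Let $\mathcal C$ be the set of non-null $u$ with $u\wedge Au\wedge A'u\ne0$, nonempty by Step~2. For $u\in\mathcal C$ restrict to $w\in u^\perp$. We obtain an equality of products of linear forms on $u^\perp$, $(Hu)^\flat(A'u)^\flat=(Au)^\flat(H'u)^\flat$. A form $Z^\flat$ vanishes on $u^\perp$ exactly when $Z\in\mathbb Ru$, so $(Au)^\flat$ and $(A'u)^\flat$ are independent on $u^\perp$. By unique factorization of polynomials, $(Au)^\flat$ divides $(Hu)^\flat$, say $(Hu)^\flat=\kappa(Au)^\flat$, and then $(H'u)^\flat=\kappa(A'u)^\flat$ on $u^\perp$. Thus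
\[
Hu=\kappa(u)Au+\mu(u)u,\qquad H'u=\kappa(u)A'u+\mu'(u)u\qquad(u\in\mathcal C).
\]
Apply Lemma~\ref{lem:cone} to both relations: $d\kappa_u=\mathsf x\xi^\flat=\mathsf x'\xi'^\flat$ with $\xi=Au-su$ and $\xi'=A'u-s'u$. These two vectors are independent, so $\mathsf x=\mathsf x'=0$, and the lemma gives the claim at the point. By linearity, $H_D=\kappa D+\mu_D$ for all $D\in S'$ (for $D=\operatorname{Id}$, $\mu_D=-\kappa$). The functions $\kappa,\mu_D$ are smooth on $O$ because $\operatorname{Id},A$ are independent there.

\emph{Step 4: on $O$, $d\kappa=0$ and $d\mu_D=2\kappa\lambda_D$.} Put $\omega=d\kappa$ and $\nu_D=d\mu_D-2\kappa\lambda_D$. By \eqref{eq:main}, $\nabla_XH_D=\omega(X)D+\kappa(X\otimes\lambda_D+\Lambda_D\otimes X^\flat)+d\mu_D(X)$. Insert this in \eqref{eq:RLambda} and add $\kappa(X\wedge Y)\Lambda_D=\kappa(\lambda_D(Y)X-\lambda_D(X)Y)$: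
\[
\big((\mathcal R+\kappa)(X\wedge Y)\big)\Lambda_D=\omega(X)DY-\omega(Y)DX+\nu_D(X)Y-\nu_D(Y)X .
\]
By \eqref{eq:Rwedge} and Step~3, $(\mathcal R+\kappa)(D'u\wedge u)=0$ for $D'\in S'$. Hence for $D,D'\in S'$ and all $u$
\begin{equation}\label{eq:seven}
\omega(D'u)Du-\omega(u)DD'u+\nu_D(D'u)u-\nu_D(u)D'u=0 .
\end{equation}
Suppose that $\omega\ne0$ everywhere on a nonempty open set $W\subset O$, and let $D\in S'\setminus\mathbb R\operatorname{Id}$; it is nonscalar at each point of $O$. With $D'=D$, \eqref{eq:seven} gives $u\wedge Du\wedge D^2u=0$ when $\omega(u)\ne0$, hence for all $u$. Some vector $u$ has the minimal polynomial of $D$ as its annihilating polynomial, so the minimal polynomial has degree exactly $2$ at each point of $W$. We determine the Jordan type of $D$. First, its eigenvalues cannot all be constant on an open subset of $W$: there we would have $\Lambda_D=0$, $0=H_D=\kappa D+\mu_D$, so $\kappa=0$ and $\omega=0$. If $D$ has a single eigenvalue $\vartheta$ on an open set, then $(D-\vartheta)^2=0$ and $n-1\ge2$, so $\vartheta$ is locally constant by Lemma~\ref{lem:jordan}(c); this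 is excluded. So the open set where $D$ has two distinct eigenvalues is dense in $W$. There the multiplicities are locally constant and $D$ is diagonalizable over $\mathbb C$, so by Lemma~\ref{lem:jordan}(c) an eigenvalue of multiplicity at least $2$ is locally constant. Hence the multiplicities are $1$ and $n-1\ge2$. The multiple eigenvalue $\vartheta_D$ is real, since conjugate eigenvalues have equal multiplicities, and $T_D=D-\vartheta_D$ is self-adjoint of rank one.

Take a point of $W$ where this holds for $A$, $A'$, $A+A'$ and $A-A'$. By Lemma~\ref{lem:linalg}(b), $T=T_A=\tau e\otimes e^\flat$ and $T'=T_{A'}=\tau'e'\otimes e'^\flat$ with $\tau,\tau'\ne0$, and $T\pm T'=\delta_\pm+T_\pm$ with $\delta_\pm\in\mathbb R$ and $T_\pm$ of rank one. If $e,e'$ are proportional, then $T'\in\mathbb RT$ and $\operatorname{Id},A,A'$ are dependent, contrary to $W\subset O$. So $e,e'$ span a plane $\Pi$, which is the image of $T\pm T'$. As this has rank $2$, $\delta_\pm\ne0$. On $\ker T_\pm$, of dimension $n-1\geq 2$, the map $T\pm T'$ is the nonzero scalar $\delta_\pm$, so $\ker T_\pm\subset\Pi$ and therefore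 $\ker T_\pm=\Pi$. Then $T|_\Pi=\frac12(\delta_++\delta_-)$ and $T'|_\Pi=\frac12(\delta_+-\delta_-)$ are scalars with images in lines, so both vanish and $\delta_+=0$, a contradiction. Hence $\omega=0$ on $O$. Now \eqref{eq:seven} with $D'=A$ reads $\nu_D(Au)u=\nu_D(u)Au$, so $\nu_D(u)=0$ whenever $u\wedge Au\ne0$, and $\nu_D=0$.

\emph{Step 5: globalization.} So far $\kappa$ is locally constant on $O$, which need not be connected. Let ${}^\circ$ denote the trace-free part and $Z_0=\{A^\circ=A'^\circ=0\}$. The relation $(H^\circ,H'^\circ)=\kappa\,(A^\circ,A'^\circ)$ holds on the dense set $O$, so the two pairs are proportional at every point of $M\setminus Z_0$, where the second pair is nonzero. Thus $\kappa$ extends smoothly to $M\setminus Z_0$, with $d\kappa=0$ by density. We show that $Z_0$ is finite. At $p\in Z_0$ all elements of $S'$ are scalar, so $\{D\in S':D(p)=0\}$ has dimension $2$. By Lemma~\ref{lem:finite}, those with $\Lambda_D(p)=0$ are determined by $\operatorname{tr}H_D(p)$ and form a space of dimension at most $1$. So there is $D\in S'$ with $D(p)=0$ and $\Lambda_D(p)\ne0$. The derivative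 of $D^\circ$ at $p$ is $X\mapsto(X\otimes\lambda_D+\Lambda_D\otimes X^\flat)^\circ$. It is injective: if the trace-free part vanishes, the endomorphism is scalar of rank at most $2<n$, hence zero, and $X=0$ by Lemma~\ref{lem:linalg}(c). So $p$ is an isolated point of $\{D^\circ=0\}\supset Z_0$. The compact set $Z_0$ is discrete, hence finite, $M\setminus Z_0$ is connected, and $\kappa$ is constant. By density $(H-\kappa A)^\circ=0$ on $M$, and $\mu=\frac1n\operatorname{tr}(H-\kappa A)$ satisfies $d\mu=2\kappa\lambda$ on $M$.
\end{proof}

\subsection{A connection on $TM\oplus\mathbb R$}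

The system formed by \eqref{eq:main} and Proposition~\ref{prop:KM} is best understood on the sphere. Identify $T\mathbb S^n\oplus\mathbb R$ with $\mathbb S^n\times\mathbb R^{n+1}$ by $(Y,f)\mapsto Y+fx$. Since $\partial_XY=\nabla_XY-g(X,Y)x$ for a tangent field $Y$, the ordinary derivative of $\mathbb R^{n+1}$-valued functions becomes
\begin{equation}\label{eq:hatnabla}
\widehat\nabla_X(Y,f)=\big(\nabla_XY+fX,\ Xf-g(X,Y)\big).
\end{equation}
This formula makes sense on any $(M,g)$, and we shall see that our system says that $A,\Lambda,\mu$ are the blocks of a parallel endomorphism; on the sphere, of a constant symmetric matrix. A parallel endomorphism has constant eigenvalues and parallel spectral projectors, and a projector is what the argument of Section~\ref{sec:model} needs.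

\begin{proposition}\label{prop:three}
Let $n\ge3$ and $\dim S\ge3$. If $(M,g)$ has a non-affine projective Killing field $v$, then $g$ is definite.
\end{proposition}

\begin{proof}
Apply Proposition~\ref{prop:KM} to $A=A_v$. If $\kappa=0$, then $\mu$ is constant and $\int n\mu=\int\operatorname{div}\Lambda=0$, so $\Lambda$ is parallel. It vanishes at a maximum of $\operatorname{tr}A$, so $\Lambda\equiv0$, a contradiction. Hence $\kappa\ne0$. Replace $g$ by $-\kappa g$. This preserves $\nabla$, $A$, $\lambda$ and \eqref{eq:main}, and replaces $\Lambda$ by $-\Lambda/\kappa$; with $\mu$ replaced by $-\mu/\kappa$,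
\begin{equation}\label{eq:normalized}
\nabla\Lambda=\mu-A,\qquad d\mu=-2\lambda .
\end{equation}
We show that the rescaled $g$ is positive definite.

On $TM\oplus\mathbb R$ let $\hat g=g\oplus1$. The connection \eqref{eq:hatnabla} preserves $\hat g$: in $\hat g(\widehat\nabla_X(Y,f),(Z,h))+\hat g((Y,f),\widehat\nabla_X(Z,h))$ the terms $\pm fg(X,Z)$ and $\pm hg(X,Y)$ cancel, leaving $X(g(Y,Z)+fh)$. The $\hat g$-self-adjoint endomorphism fields are the fields
\[
\hat A(Y,f)=\big(AY-f\Lambda,\ -\lambda(Y)+f\mu\big)
\]
with $A$ self-adjoint, $\Lambda$ a vector field, $\lambda=\Lambda^\flat$, and $\mu$ a function. To compute $\widehat\nabla_X\hat A$ at a point, take $\nabla_XY=0$ and $Xf=0$ there. Then $\widehat\nabla_X(Y,f)=(fX,-g(X,Y))$, and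
\begin{align*}
\hat A\widehat\nabla_X(Y,f)&=\big(fAX+g(X,Y)\Lambda,\ -f\lambda(X)-\mu g(X,Y)\big),\\
\widehat\nabla_X(\hat A(Y,f))&=\big((\nabla_XA)Y-f\nabla_X\Lambda+(f\mu-\lambda(Y))X,\\
&\qquad-g(\nabla_X\Lambda,Y)+f\,d\mu(X)-g(X,AY)+f\lambda(X)\big).
\end{align*}
The difference $(\widehat\nabla_X\hat A)(Y,f)$ has the components
\begin{gather*}
(\nabla_XA)Y-\lambda(Y)X-g(X,Y)\Lambda+f(\mu X-AX-\nabla_X\Lambda),\\
g(\mu X-AX-\nabla_X\Lambda,Y)+f(d\mu+2\lambda)(X).
\end{gather*}
So $\hat A$ is parallel if and only if \eqref{eq:main} and \eqref{eq:normalized} hold.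

For our data $\hat A$ is parallel, so its characteristic polynomial is constant. The function $\mu$ is not constant, since $\lambda\not\equiv0$. At an extremum of $\mu$, $\Lambda=0$ and $(0,1)$ is an eigenvector with eigenvalue $\mu$; so $\max\mu>\min\mu$ are two real eigenvalues of $\hat A$. Let $Q$ be the Riesz projector of $\hat A$ for the eigenvalue $\max\mu$. It is a polynomial in $\hat A$ with constant real coefficients, hence parallel and self-adjoint. Its blocks $A_Q,\Lambda_Q,\mu_Q$ satisfy \eqref{eq:normalized}. Where $\mu$ is maximal, $Q(0,1)=(0,1)$ and $\mu_Q=1$; where $\mu$ is minimal, $Q(0,1)=0$ and $\mu_Q=0$. At an extremum of $\mu_Q$ the value $\mu_Q$ is an eigenvalue of $Q$, hence $0$ or $1$. Therefore $\min\mu_Q=0$ and $\max\mu_Q=1$. By \eqref{eq:normalized}, the Hessian of $\mu_Q$ is $-2g((\mu_Q-A_Q)\cdot,\cdot)$.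

At a maximum of $\mu_Q$, $Q=\operatorname{diag}(A_Q,1)$, so $\ker Q=\ker A_Q$, and the Hessian is $\le0$: $g((1-A_Q)X,X)\ge0$. Hence $\hat g\ge0$ on $\ker Q$ at this point. At a minimum, $Q=\operatorname{diag}(A_Q,0)$ with $A_Q^2=A_Q$, so $\operatorname{im}Q=\operatorname{im}A_Q$, and the Hessian is $\ge0$: $g(A_QX,X)\ge0$. Hence $\hat g\ge0$ on $\operatorname{im}Q$ at this point. The bundles $\ker Q$ and $\operatorname{im}Q$ are orthogonal complements on which $\hat g$ is nondegenerate, so $\hat g$ is positive definite on each of them at one point, hence everywhere. Thus $\hat g$, and with it $g$, is positive definite.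
\end{proof}

\section{Surfaces in null coordinates}\label{sec:surfaces}

The proof of Proposition~\ref{prop:KM} used $n\ge3$ in almost every step. On a surface with indefinite metric, equation \eqref{eq:main} can instead be written out explicitly. Let $n=2$ and let $g$ be indefinite. Near any point the two null line fields are integrable, and taking for $x$ and $y$ functions that are constant along their integral curves we get coordinates on a box $I\times J$, with $I,J$ open intervals, in which $g=2F\,dx\,dy$, that is, $g_{xy}=F\ne0$ and $g_{xx}=g_{yy}=0$. The nonzero Christoffel symbols are $\Gamma^x_{xx}=F_x/F$ and $\Gamma^y_{yy}=F_y/F$. One has $R(X,Y)=K\,X\wedge Y$ and $\partial_x\wedge\partial_y=\operatorname{diag}(F,-F)$, and $R(\partial_x,\partial_y)\partial_x=-\partial_y(F_x/F)\partial_x$ gives $K=-F^{-1}\partial_x\partial_y\log|F|$.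

For self-adjoint $A$ put $A^{ij}=A^i_kg^{kj}$ and $A^{xx}=a$, $A^{yy}=c$, $A^{xy}=\alpha/F$. Then $A^x_x=A^y_y=\alpha$, $A^x_y=aF$, $A^y_x=cF$ and $\operatorname{tr}A=2\alpha$. The components of $\nabla_kA^{ij}=\Lambda^i\delta^j_k+\Lambda^j\delta^i_k$ are
\begin{gather*}
0=\nabla_yA^{xx}=a_y,\qquad0=\nabla_xA^{yy}=c_x,\\
2\Lambda^x=\nabla_xA^{xx}=a_x+2aF_x/F,\qquad2\Lambda^y=\nabla_yA^{yy}=c_y+2cF_y/F,\\
\Lambda^y=\nabla_xA^{xy}=\partial_x(\alpha/F)+\alpha F_x/F^2=\alpha_x/F,\qquad\Lambda^x=\nabla_yA^{xy}=\alpha_y/F .
\end{gather*}
Hence \eqref{eq:main} is equivalent to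
\begin{equation}\label{eq:null}
a=a(x),\qquad c=c(y),\qquad\alpha_y=\tfrac12a'F+aF_x,\qquad\alpha_x=\tfrac12c'F+cF_y ,
\end{equation}
and the discriminant of the characteristic polynomial is
\begin{equation}\label{eq:disc}
q=(\operatorname{tr}A)^2-4\det A=4acF^2 .
\end{equation}
We note one consequence: if $A\in S$ has $a\equiv c\equiv0$ on a box, then $\alpha$ is constant there, and $A\in\mathbb R\operatorname{Id}$ by Lemma~\ref{lem:finite}.

\begin{proposition}\label{prop:surface}
Let $n=2$ and let $g$ be indefinite. If $(M,g)$ has a non-affine projective Killing field $v$, then $\dim S\le2$.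
\end{proposition}

\begin{proof}
Suppose $\dim S\ge3$. We first show that $g$ is flat. Otherwise there is a box $I\times J$ on which $K$ has no zero.

Suppose some $A\in S$ has $ac<0$ at a point $p$ of the box. By \eqref{eq:disc} it has a nonreal eigenvalue, so by Lemma~\ref{lem:nonreal} its eigenvalues are a fixed pair $z_0,\bar z_0$ on $M$. Then $\operatorname{tr}A$ is constant, $A$ is parallel, and $A$ commutes with $R(\partial_x,\partial_y)=KF\operatorname{diag}(1,-1)$. This is impossible at $p$, where $K\ne0$ and $A$ is not diagonal. So $ac\ge0$ on the box for all $A\in S$. At each point the image of the linear map $A\mapsto(a,c)$ is a subspace of $\mathbb R^2$ contained in $\{ac\ge0\}$, so it has dimension at most $1$: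
\begin{equation}\label{eq:acprop}
a_A(x)\,c_D(y)=a_D(x)\,c_A(y)\qquad(A,D\in S,\ x\in I,\ y\in J).
\end{equation}
If some $A$ has $a_A(x_1)c_A(y_1)\ne0$, put $\kappa=c_D(y_1)/c_A(y_1)=a_D(x_1)/a_A(x_1)$. Setting $y=y_1$ in \eqref{eq:acprop} gives $a_D=\kappa a_A$, and setting $x=x_1$ gives $c_D=\kappa c_A$. So $D-\kappa A\in\mathbb R\operatorname{Id}$ for every $D$, and $\dim S\le2$. Hence every element of $S$ has $a\equiv0$ or $c\equiv0$ on the box.

Choose $A,D$ with $\operatorname{Id},A,D$ independent. Exchanging $x$ and $y$ if necessary, $a_A\not\equiv0$ and $c_A\equiv0$, and then $c_D\equiv0$ by \eqref{eq:acprop}. On a smaller box $a_A\ne0$, and in the coordinate $\int|a_A|^{-1/2}dx$, again called $x$, we have $a_A=\pm1$. By the last equation in \eqref{eq:null}, $\alpha_A$ and $\alpha_D$ depend only on $y$. The third equation for $A$ gives $F_x=f(y)$. For $D$, with $h=a_D$, it says that $\frac12h'F+hf$ depends only on $y$; differentiating in $x$, $h''F+3h'f=0$. If $h'\equiv0$, then $D\mp hA$ has $a\equiv c\equiv0$, contradicting independence. Where $h'\ne0$, $\partial_x\log|F|=f/F=-h''/(3h')$ depends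 only on $x$, so $K=0$, a contradiction. Thus $g$ is flat.

Near any point there are now null coordinates with $F=1$. For $A=A_v$, \eqref{eq:null} gives $\alpha_y=\frac12a'(x)$ and $\alpha_x=\frac12c'(y)$, so $\alpha_{xx}=\alpha_{yy}=0$, and $\alpha_{xy}=\frac12a''(x)=\frac12c''(y)$ is locally constant. Invariantly, $\nabla d\alpha=\mu g$ with $\mu$ locally constant, hence constant on $M$. Since $2\mu=\operatorname{div}\operatorname{grad}\alpha$ has integral zero, $\mu=0$. So $d\alpha$ is parallel and vanishes at a maximum of $\alpha$. Then $\operatorname{tr}A_v=2\alpha$ is constant and $v$ is affine, a contradiction.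
\end{proof}

\section{The case $\dim S=2$: a M\"obius action on the spectrum}\label{sec:moebius}

From now on $v$ is a non-affine projective Killing field with flow $\varphi_t$, and $S=\operatorname{span}(\operatorname{Id},A)$ has dimension $2$. With so few solutions the curvature cannot be eliminated, but the flow has little room to act: it must send $A$ to a function of $A$. Note that $\operatorname{tr}A$ is not constant, since otherwise $\operatorname{tr}A_v$ would be constant and $v$ affine by Lemma~\ref{lem:Av}.

Write
\[
\varphi_t^*(A\sigma_g)=(\mathsf a_tA+\mathsf b_t)\sigma_g,\qquad\varphi_t^*\sigma_g=(\mathsf c_tA+\mathsf d_t)\sigma_g,\qquad m_t(z)=\frac{\mathsf a_tz+\mathsf b_t}{\mathsf c_tz+\mathsf d_t}.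
\]
The coefficient matrices form a one-parameter subgroup of $GL(2,\mathbb R)$, so they have positive determinant, and the $m_t$ form a one-parameter group of real M\"obius maps, which preserves $\mathbb{RP}^1=\mathbb R\cup\{\infty\}$ and the upper half-plane. Replacing $A$ by $\ell(A)$, with $\ell$ a real affine map, conjugates $m_t$ by $\ell$. The section $\varphi_t^*\sigma_g=\sigma_{\varphi_t^*g}$ is nondegenerate, so $\mathsf c_tA+\mathsf d_t$ is invertible at every point, and $\varphi_t^*(A\sigma_g)=(\varphi_t^*A)\varphi_t^*\sigma_g$ gives $\varphi_t^*A=m_t(A)$. As $(\varphi_t^*A)(p)$ is conjugate to $A(\varphi_t(p))$,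
\begin{equation}\label{eq:spec}
\operatorname{Spec}A(\varphi_t(p))=m_t(\operatorname{Spec}A(p)),\qquad m_t(z)\ne\infty\quad\text{for all }t\in\mathbb R,\ z\in\operatorname{Spec}A(p).
\end{equation}
Let a dot denote the derivative at $t=0$. The group $m_t$ is the flow of $\dot z=\mathsf Q(z)$, with $\mathsf Q(z)=\dot{\mathsf b}+(\dot{\mathsf a}-\dot{\mathsf d})z-\dot{\mathsf c}z^2$, and
\[
A_v=\dot{\mathsf c}A+\dot{\mathsf d},\qquad L_vA=\mathsf Q(A).
\]
Since $v$ is not affine, $\dot{\mathsf c}\ne0$. So $\mathsf Q$ has degree $2$, the vector field does not vanish at $\infty$ (in the coordinate $w=1/z$ its value there is $\dot{\mathsf c}$), and the points fixed by all $m_t$ are the roots of $\mathsf Q$. The orbits in $\mathbb{RP}^1$ are the real roots and the arcs into which they cut the circle. By \eqref{eq:spec} no eigenvalue lies on the orbit of $\infty$. Therefore: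
\begin{enumerate}
\item[(i)] \emph{a real eigenvalue of $A$ is a real root of $\mathsf Q$ or lies between two real roots.}
\end{enumerate}
If $A$ has a nonreal eigenvalue, let $z_0$ be as in Lemma~\ref{lem:nonreal}. Fix $p$. Since $z_0\in\operatorname{Spec}A(\varphi_{-t}(p))$, \eqref{eq:spec} gives $m_t(z_0)\in\operatorname{Spec}A(p)$ for all $t$. This set is finite and $m_t(z_0)$ is continuous in $t$. Therefore:
\begin{enumerate}
\item[(ii)] \emph{if $A$ has a nonreal eigenvalue somewhere, then $z_0$ is a root of $\mathsf Q$.}
\end{enumerate}

\begin{proposition}\label{prop:hyp}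
The polynomial $\mathsf Q$ has two distinct real roots. After a real affine change of $A$ and multiplication of $v$ by a nonzero constant, all eigenvalues of $A$ lie in $[0,1]$, and for some $b\in\mathbb R$
\begin{equation}\label{eq:hyp}
\begin{gathered}
A_v=A+b,\qquad L_vA=A-A^2,\qquad m_t(z)=\frac{e^tz}{e^tz+1-z},\\
L_vg=-g\big((A+(n+1)b+\operatorname{tr}A)\,\cdot,\cdot\big).
\end{gathered}
\end{equation}
\end{proposition}

\begin{proof}
\emph{Elliptic case: the roots are nonreal.} Normalize them to $\pm i$. By (i) there are no real eigenvalues, and by (ii) $z_0=i$, so all eigenvalues have imaginary part at most $1$. In the coordinate $\zeta=(z-i)/(z+i)$ the maps $m_t$ fix $0$ and $\infty$ and preserve the unit circle, so they are the rotations $\zeta\mapsto e^{i\omega t}\zeta$ with $\omega\ne0$. The orbit of a point $z\ne i$ of the upper half-plane is a circle $|\zeta|=r_0$ with $0<r_0<1$, which contains $\zeta=r_0$, that is, $z=i(1+r_0)/(1-r_0)$, of imaginary part greater than $1$. By \eqref{eq:spec} such a $z$ is not an eigenvalue. So the eigenvalues of the real endomorphism $A$ are $\pm i$ with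 equal multiplicities, and $\operatorname{tr}A=0$ is constant, which is excluded.

\emph{Parabolic case: a double real root $z_*$.} By (ii) all eigenvalues are real, by (i) they equal $z_*$, and $\operatorname{tr}A=nz_*$ is constant, which is excluded.

\emph{Hyperbolic case: two distinct real roots.} Normalize them to $0$ and $1$. By (ii) and (i) all eigenvalues lie in $[0,1]$. We have $\mathsf Q(z)=\dot{\mathsf c}\,z(1-z)$, and dividing $v$ by $\dot{\mathsf c}$ we may assume $\dot{\mathsf c}=1$. With $b=\dot{\mathsf d}$ this gives $A_v$ and $L_vA$; the flow of $\dot z=z(1-z)$ is the stated $m_t$; and the formula for $L_vg$ is \eqref{eq:Lvg}.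
\end{proof}

\section{The hyperbolic case}\label{sec:hyperbolic}

We keep the normalization \eqref{eq:hyp}. The model of Section~\ref{sec:model} satisfies the same formulas with $b=-\frac13$. The goal is to show that $A$ looks like the model: one simple eigenvalue $\rho$ moving in $(0,1)$, all others equal to $0$ or $1$, and $g(\Lambda,\Lambda)$ proportional to $\rho(1-\rho)$.

The situation has a symmetry that halves the work. The pair $(\tilde A,\tilde v)=(1-A,-v)$ satisfies $A_{\tilde v}=-A-b=\tilde A+\tilde b$ with $\tilde b=-1-b$, and $L_{\tilde v}\tilde A=L_vA=\tilde A-\tilde A^2$. So it satisfies \eqref{eq:hyp} as well. It exchanges the eigenvalues $0$ and $1$, and it replaces $\Lambda$ by $-\Lambda$. We refer to this as \emph{the symmetry}.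

\subsection{The eigenvalue map}\label{sub:U}

Let $k$ be the maximal number of distinct eigenvalues in $(0,1)$ that $A$ has at a point, and $U$ the set of points where this number is attained. We have $k\ge1$, since otherwise $\operatorname{tr}A$ would be integer-valued, hence constant. Let $p\in U$, and take small discs about the eigenvalues of $A(p)$. At nearby points each of the $k$ discs centered in $(0,1)$ contains an eigenvalue in $(0,1)$; by maximality of $k$ it contains only one distinct eigenvalue, and the discs about $0$ and $1$ contain only $0$ and $1$. So $U$ is open and the multiplicities are locally constant on $U$.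

Fix a connected component $U'$ of $U$. On it there are smooth eigenvalues $0<\rho_1<\dots<\rho_k<1$ of constant multiplicities $m_i$, and the eigenvalues $0,1$ have constant multiplicities $n_0,n_1\ge0$. Let $\chi_i,\chi_{(0)},\chi_{(1)}$ be the Riesz projectors and $E_i,E_{(0)},E_{(1)}$ their images, which are mutually orthogonal and nondegenerate. Put $\lambda_i=\lambda\circ\chi_i$ and $\Lambda_i=\chi_i\Lambda$. By Lemma~\ref{lem:jordan}(a),
\[
m_i\,d\rho_i=2\lambda_i,\qquad\lambda\circ\chi_{(0)}=\lambda\circ\chi_{(1)}=0,\qquad\lambda=\lambda_1+\dots+\lambda_k .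
\]
The maps $m_t$ are increasing bijections of $(0,1)$ and fix $0,1$, so by \eqref{eq:spec} the flow preserves $U$, hence $U'$, and $\rho_i\circ\varphi_t=m_t\circ\rho_i$. Thus
\begin{equation}\label{eq:vrho}
v(\rho_i)=\rho_i(1-\rho_i)\ne0 .
\end{equation}
The set $U'$ is not compact, but it fibers with compact fibers over a known space, and this is how compactness of $M$ will be used.

\begin{lemma}\label{lem:proper}
The map $\rho=(\rho_1,\dots,\rho_k):U'\to\Sigma=\{0<t_1<\dots<t_k<1\}$ is a proper surjective submersion. In particular its fibers are compact submanifolds.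
\end{lemma}

\begin{proof}
Each $d\rho_i$ is nonzero by \eqref{eq:vrho} and vanishes on all summands of $TM$ other than $E_i$, so the $d\rho_i$ are independent. Let $p_l\in U'$ have images in a compact subset of $\Sigma$. A subsequence converges to some $p\in M$ with $\rho(p_l)\to t\in\Sigma$. Then $t_1,\dots,t_k$ are eigenvalues of $A(p)$, so $p\in U$, and $p\in U'$ because a component of $U$ is closed in $U$. So $\rho$ is proper. Its image is open and closed in the connected set $\Sigma$.
\end{proof}

\subsection{The moving eigenvalues are simple}

\begin{lemma}\label{lem:simple}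
All $m_i$ equal $1$. Hence $n=k+n_0+n_1$, $d\rho_i=2\lambda_i$, $\lambda_i(v)=\frac12\rho_i(1-\rho_i)$, and $\Lambda_i$ spans the line $E_i$.
\end{lemma}

\begin{proof}
Suppose $m=m_i\ge2$, and apply Lemma~\ref{lem:jordan} on $U'$ with $N=(A-\rho_i)\chi_i$. Then $N^{m-1}=\tau\Lambda_i\otimes\lambda_i$ with $\tau\not\equiv0$. The vector field $Nv$ is tangent to the fibers of $\rho$, because $\lambda_i\circ N=0$ by part (a) and $\chi_jN=0$ for $j\ne i$. Part (d) with $Z=\chi_iv$ and $\lambda_i(v)=\frac m2\rho_i(1-\rho_i)$ gives
\[
d(\tau^2)(Nv)=4(m-1)\rho_i(1-\rho_i)\,\tau^2 .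
\]
At a point of a fiber where $\tau^2$ is maximal on the fiber, the left side vanishes, so $\tau=0$ there and on the whole fiber. Thus $\tau\equiv0$, a contradiction.
\end{proof}

\subsection{The length of $\Lambda_i$}

The functions $G_i=g(\Lambda_i,\Lambda_i)$ have no zeros on $U'$, since $E_i$ is nondegenerate. Equation \eqref{eq:main} determines their derivatives in all directions but $E_i$, and the field $v$ supplies the missing direction. The result involves the two real numbers
\[
\beta_0=(n+1)(b+1)-n_0,\qquad\beta_1=-(n+1)b-n_1 ,
\]
which are exchanged by the symmetry and satisfy, by Lemma~\ref{lem:simple},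
\begin{equation}\label{eq:betasum}
\beta_0+\beta_1=k+1,\qquad(n+1)b+\operatorname{tr}A=-\beta_1+\textstyle\sum_j\rho_j .
\end{equation}
In the model, $k=1$, $n_0=1$, $n_1=0$ and $\beta_0=\beta_1=1$.

\begin{lemma}\label{lem:G}
There are constants $C_i\ne0$ such that on $U'$
\begin{equation}\label{eq:G}
G_i=\frac{C_i\,\rho_i^{\,\beta_0}(1-\rho_i)^{\beta_1}}{\prod_{j\ne i}(\rho_j-\rho_i)} .
\end{equation}
\end{lemma}

\begin{proof}
Use \eqref{eq:dell} with $m=1$, $\ell=\lambda_i$ and $X=\Lambda_i$. Since $\nabla\lambda_i$ is symmetric, $(\nabla_{\Lambda_i}\lambda_i)(Z)=(\nabla_Z\lambda_i)(\Lambda_i)=\frac12dG_i(Z)$, and we get $\frac12dG_i((A-\rho_i)Y)+G_i\lambda(Y)+G_i\lambda_i(Y)-2G_i\lambda_i(Y)=0$, that is,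
\[
dG_i\big((A-\rho_i)Y\big)=-G_i\sum_{j\ne i}d\rho_j(Y).
\]
On $E_{(0)}\oplus E_{(1)}$ the right side vanishes and $A-\rho_i$ is invertible, so $dG_i=0$ there. On $E_j$, $j\neq i$, we get $d\log|G_i|=-d\rho_j/(\rho_j-\rho_i)$. Let $Q_i=G_i\prod_{j\ne i}(\rho_j-\rho_i)$. Then $d\log|Q_i|=d\log|G_i|+\sum_{j\ne i}\frac{d\rho_j-d\rho_i}{\rho_j-\rho_i}$ vanishes on all summands other than $E_i$, whose sum is $\ker d\rho_i$. So $d\log|Q_i|$ is a multiple of $d\rho_i$, and we find the factor by evaluating on $v$.

By \eqref{eq:vrho}, $L_v\lambda_i=\frac12d(\rho_i-\rho_i^2)=(1-2\rho_i)\lambda_i$. By \eqref{eq:hyp} and \eqref{eq:betasum}, $(L_vg^{-1})(\lambda_i,\lambda_i)=-(L_vg)(\Lambda_i,\Lambda_i)=(\rho_i-\beta_1+\sum_j\rho_j)G_i$. As $G_i=g^{-1}(\lambda_i,\lambda_i)$,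
\[
v(\log|G_i|)=2(1-2\rho_i)+\rho_i-\beta_1+\textstyle\sum_j\rho_j=2(1-\rho_i)-\beta_1+\sum_{j\ne i}\rho_j .
\]
Also $v(\log|\rho_j-\rho_i|)=1-\rho_i-\rho_j$ by \eqref{eq:vrho}. Adding,
\[
v(\log|Q_i|)=(k+1)(1-\rho_i)-\beta_1=\beta_0(1-\rho_i)-\beta_1\rho_i .
\]
Dividing by $v(\rho_i)$ gives $d\log|Q_i|=\big(\frac{\beta_0}{\rho_i}-\frac{\beta_1}{1-\rho_i}\big)d\rho_i$. Integrate over the connected set $U'$, on which $Q_i$ has constant sign.
\end{proof}

\subsection{Global constraints on the exponents}

The exponents depend on the unknown constant $b$, and the local computations so far do not restrict them. Compactness does, in two different ways according to whether $n_0>0$ or $n_0=0$. In the first case the component of $v$ in $E_{(0)}$ is tangent to the compact fibers and has constant divergence.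

\begin{lemma}\label{lem:div}
If $n_0>0$ then $\beta_0=1$. If $n_1>0$ then $\beta_1=1$.
\end{lemma}

\begin{proof}
By the symmetry it suffices to prove the first statement. Write $\chi=\chi_{(0)}$. Then $\operatorname{div}(\chi v)=\operatorname{tr}(X\mapsto(\nabla_X\chi)v)+\operatorname{tr}(\chi\nabla v)$. With a small circle about $0$, $\nabla_X\chi=\frac1{2\pi i}\oint\mathsf R_z(\nabla_XA)\mathsf R_z\,dz$, and by \eqref{eq:main} $\mathsf R_z(\nabla_XA)\mathsf R_zv=\lambda(\mathsf R_zv)\mathsf R_zX+g(X,\mathsf R_zv)\mathsf R_z\Lambda$. Hence
\[
\operatorname{tr}\big(X\mapsto(\nabla_X\chi)v\big)=\frac1{2\pi i}\oint\big[(\operatorname{tr}\mathsf R_z)\,\lambda(\mathsf R_zv)+\lambda(\mathsf R_z^2v)\big]dz .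
\]
Here $\operatorname{tr}\mathsf R_z=\frac{n_0}z+\frac{n_1}{z-1}+\sum_j\frac1{z-\rho_j}$, while $\lambda\circ\mathsf R_z=\sum_i\frac{\lambda_i}{z-\rho_i}$ and $\lambda\circ\mathsf R_z^2=\sum_i\frac{\lambda_i}{(z-\rho_i)^2}$ are holomorphic at $0$. The residue is $-n_0\sum_i\lambda_i(v)/\rho_i=-\frac{n_0}2\sum_i(1-\rho_i)$. Since $\chi$ is self-adjoint, only the self-adjoint part of $\nabla v$ contributes to $\operatorname{tr}(\chi\nabla v)$. This part is $\frac12g^{-1}L_vg=-\frac12(A-\beta_1+\sum_j\rho_j)$, and $\operatorname{tr}(\chi A)=0$, so $\operatorname{tr}(\chi\nabla v)=-\frac{n_0}2(-\beta_1+\sum_j\rho_j)$. Altogether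
\[
\operatorname{div}(\chi v)=-\tfrac{n_0}2(k-\beta_1)=-\tfrac{n_0}2(\beta_0-1).
\]
Let $f\ge0$ be a nonzero smooth function with compact support in $\Sigma$. By Lemma~\ref{lem:proper}, $f\circ\rho$ has compact support in $U'$ and is not identically zero. As $d\rho_i(\chi v)=0$, we have $\operatorname{div}((f\circ\rho)\chi v)=(f\circ\rho)\operatorname{div}(\chi v)$. The integral of the left side vanishes, so $n_0(\beta_0-1)=0$.
\end{proof}

If $n_0=0$, then $\rho_1$ remains a simple eigenvalue, hence a smooth function, across the points where it reaches $0$. By \eqref{eq:G} its differential is of order $\rho_1^{\beta_0/2}$, and a smooth function $u$ with $|du|\le\mathrm{const}\cdot u$ cannot pass from a positive value to zero.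

\begin{lemma}\label{lem:boundary}
If $n_0=0$ then $\beta_0<2$. If $n_1=0$ then $\beta_1<2$.
\end{lemma}

\begin{proof}
By the symmetry it suffices to prove the first statement. Suppose $n_0=0$ and $\beta_0\ge2$. Fix $0<t_2<\dots<t_k<1$. By Lemma~\ref{lem:proper} there are points $p_l\in U'$ with $\rho(p_l)=(\frac1l,t_2,\dots,t_k)$ for large $l$, and after passing to a subsequence $p_l\to p\in M$. The eigenvalues of $A(p)$ are $1$, with multiplicity $n_1$, and the simple eigenvalues $0,t_2,\dots,t_k$. On a small coordinate ball $W$ about $p$ the eigenvalues near $0,t_2,\dots,t_k$ are simple and smooth; let $u\ge0$ be the one near $0$, $\chi_u$ its Riesz projector, and $e$ a field with $g(e,e)=\pm1$ spanning the nondegenerate line $\operatorname{im}\chi_u$. At a point of $W$ with $u>0$ these are $k$ distinct eigenvalues in $(0,1)$, so the point lies in $U$. Hence a connected subset of $W\cap\{u>0\}$ that contains some $p_l$ lies in $U'$, and on it these eigenvalues are $u=\rho_1,\rho_2,\dots,\rho_k$.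

By Lemma~\ref{lem:jordan}(a), $du=2\lambda\circ\chi_u$ on $W$, and $\chi_uw=\pm g(e,w)e$, so $|du(w)|=|g(e,w)|\,|du(e)|$. On $W\cap U'$ we have $du(e)^2=4g(\Lambda_1,e)^2=4|G_1|$. In \eqref{eq:G} the factors $1-\rho_1$ and $\rho_j-\rho_1$ stay close to $1$ and $t_j$ on $W$, so $du(e)^2\le\mathrm{const}\cdot u^{\beta_0}\le\mathrm{const}\cdot u^2$. Follow the coordinate segment from some $p_l\in W$ to $p$ up to the first zero of $u$, which exists since $u(p)=0$. The half-open piece before this zero lies in $U'$, and on it $|\frac d{dt}\log u|$ is bounded, so $\log u$ is bounded below. This contradicts $u\to0$.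
\end{proof}

\begin{corollary}\label{cor:k}
Either $k=1$ and $\beta_0=\beta_1=1$, or $k=n=2$.
\end{corollary}

\begin{proof}
If $n_0+n_1>0$, one exponent equals $1$ and the other is less than $2$, so $k+1<3$ by \eqref{eq:betasum}. Then $k=1$, the sum of the exponents is $2$, and both equal $1$. If $n_0=n_1=0$, then $k=n\ge2$ and $k+1<4$.
\end{proof}

\subsection{Two moving eigenvalues on a surface}

When $k=n=2$ the set $\Sigma$ is a triangle, and we have not yet looked at its side $t_1=t_2$, where the eigenvalues collide. In null coordinates a collision in the middle of this side is incompatible with the motion $\dot z=z(1-z)$.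

\begin{proposition}\label{prop:k2}
If $k=n=2$, then $g$ is definite.
\end{proposition}

\begin{proof}
Suppose $g$ is indefinite. Take $p_l\in U'$ with $\rho(p_l)=(\frac12-\frac1l,\frac12+\frac1l)$ and, after passing to a subsequence, $p_l\to p$. Use null coordinates on a box $I\times J$ about $p=(x_0,y_0)$ and the notation of Section~\ref{sec:surfaces}. The eigenvalues at $p$ are $\frac12,\frac12$, so by \eqref{eq:hyp}
\[
d\alpha(v)(p)=\tfrac12\operatorname{tr}(A-A^2)(p)=\tfrac14\ne0 .
\]
All eigenvalues are real, so $a(x)c(y)\ge0$ on $I\times J$ by \eqref{eq:disc}. Since $q(p_l)>0$, neither $a$ nor $c$ vanishes identically. Fixing $y$ with $c(y)\ne0$ we see that $a$ does not change sign on $I$, and in the same way $c$ does not change sign on $J$. So $a'=0$ at zeros of $a$, and $c'=0$ at zeros of $c$. As $q(p)=0$, we may assume $a(x_0)=0$ after exchanging $x$ and $y$. Then $\alpha_y(p)=0$ by \eqref{eq:null}. If also $c(y_0)=0$, then $\alpha_x(p)=0$ and $d\alpha(v)(p)=0$, a contradiction.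

So $c(y_0)\ne0$, and we shrink $J$ so that $c$ has no zero on $J$. In the box, $\{q>0\}=\{a\ne0\}\times J$. The set $\{q>0\}\subset M$ is the set where $A$ has two distinct eigenvalues, so by \eqref{eq:spec} the flow preserves it and its boundary. The point $p$ lies in this boundary since $p_l\to p$. Hence for small $|t|$ the coordinate $x(\varphi_t(p))$ lies in the boundary of the open set $\{a\ne0\}\subset I$, which contains no interval. So $x(\varphi_t(p))$ is constant and $dx(v)(p)=0$. Then $d\alpha(v)(p)=\alpha_x\,dx(v)+\alpha_y\,dy(v)=0$ at $p$, a contradiction.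
\end{proof}

\subsection{One moving eigenvalue}

\begin{proposition}\label{prop:k1}
If $k=1$, then $g$ is definite.
\end{proposition}

\begin{proof}
To use Hessians we need a function on all of $M$ whose extrema are at the ends of $U'$. By Corollary~\ref{cor:k}, $\beta_1=1$ on every component of $U$, so $n_1=-(n+1)b-1$ is the same for all components. On $U$ the trace of $A$ lies in $(n_1,n_1+1)$ and takes all these values by Lemma~\ref{lem:proper}; off $U$ it is an integer. The image of $\operatorname{tr}A$ is a compact interval, so it is $[n_1,n_1+1]$. Thus $\rho=\operatorname{tr}A-n_1:M\to[0,1]$ is smooth, it extends $\rho_1$, and $\lambda=\frac12d\rho$.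

On $U'$ we have $\lambda=\lambda_1$, and $G=g(\Lambda,\Lambda)=C\rho(1-\rho)$ with $C=C_1\ne0$ by \eqref{eq:G}. Equation \eqref{eq:dell} reads
\begin{equation}\label{eq:HA}
g\big(HX,(A-\rho)Y\big)=\lambda(X)\lambda(Y)-G\,g(X,Y).
\end{equation}
We compute the eigenvalues of $H$. First, $H\Lambda=\frac12\operatorname{grad}G=C(1-2\rho)\Lambda$. Hence the self-adjoint $H$ preserves $\Lambda^\perp=E_{(0)}\oplus E_{(1)}$. For $X\in\Lambda^\perp$, \eqref{eq:HA} gives $(A-\rho)HX=-GX$, so $H=-G(A-\rho)^{-1}$ on $\Lambda^\perp$. Its only eigenvalue is $G/\rho=C(1-\rho)$ on $E_{(0)}$ and $-G/(1-\rho)=-C\rho$ on $E_{(1)}$. So on $U'$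
\begin{equation}\label{eq:charH}
\det(z-H)=\big(z-C(1-2\rho)\big)\big(z-C(1-\rho)\big)^{n_0}\big(z+C\rho\big)^{n_1}.
\end{equation}

Take $p_l\in U'$ with $\rho(p_l)\to0$ and $p_l\to p$. At $p$ the function $\rho$ attains its minimum $0$, so $\Lambda(p)=0$ and $g(H\cdot,\cdot)=\frac12\nabla d\rho\ge0$. Let $V_0,V_1$ be the generalized eigenspaces of $A(p)$ for the eigenvalues $0,1$; they are orthogonal and nondegenerate, of dimensions $n_0+1$ and $n_1$. The limit of \eqref{eq:HA} is $AH=0$ at $p$, and taking adjoints $HA=0$. So $H$ vanishes on $V_1=AV_1$, and $H$ commutes with $A$, hence preserves $V_0$. The limit of \eqref{eq:charH} is $(z-C)^{n_0+1}z^{n_1}$, so $C$ is the only eigenvalue of $H$ on $V_0$. By Lemma~\ref{lem:definite}, $Cg$ is positive definite on $V_0$. By continuity it is positive definite near $p$ on the image of the Riesz projector for the eigenvalues near $0$, which at $p_l$, for $l$ large, contains $E_{(0)}$. As $g$ is nondegenerate on the bundle $E_{(0)}$ over the connected set $U'$, $Cg$ is positive definite on $E_{(0)}$ over $U'$.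

The symmetry replaces $\rho$ by $1-\rho$ and $\Lambda$ by $-\Lambda$, so it preserves $G$ and $C$, and it exchanges $E_{(0)}$ and $E_{(1)}$. Hence $Cg$ is positive definite on $E_{(1)}$ over $U'$; this is the same argument at a maximum of $\rho$. Finally $Cg(\Lambda,\Lambda)=C^2\rho(1-\rho)>0$. Since $TM=\mathbb R\Lambda\oplus E_{(0)}\oplus E_{(1)}$ orthogonally over $U'$, $Cg$ is positive definite on $U'$, hence on the connected manifold $M$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:end}

Suppose that $g$ is indefinite and that $v$ is a non-affine projective Killing field. Then $\dim S\ge2$ by Lemma~\ref{lem:Av}. The case $\dim S\ge3$ is excluded by Proposition~\ref{prop:three} if $n\ge3$ and by Proposition~\ref{prop:surface} if $n=2$. So $\dim S=2$, and Proposition~\ref{prop:hyp} puts us in the hyperbolic case. By Corollary~\ref{cor:k}, $k=1$ or $k=n=2$, and in both cases $g$ is definite by Propositions~\ref{prop:k1} and \ref{prop:k2}. This contradiction proves Theorem~\ref{thm:A}. \qed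

\begin{remark}
Compactness enters in four ways: through extrema of functions (Lemma~\ref{lem:nonreal} and Propositions~\ref{prop:three}, \ref{prop:surface}, \ref{prop:k1}), through the divergence theorem (Propositions~\ref{prop:three}, \ref{prop:surface}), through the completeness of $v$, which gives \eqref{eq:spec} for all $t$, and through limit points of sequences in $U'$ (Lemmas~\ref{lem:proper} and \ref{lem:boundary}, Propositions~\ref{prop:k2} and \ref{prop:k1}); Lemmas~\ref{lem:simple} and \ref{lem:div} use it through the properness of $\rho$. Connectedness is used in Lemmas~\ref{lem:finite} and \ref{lem:nonreal} and to spread a signature from one point to all of $M$. Apart from the final contradiction, indefiniteness is used only on surfaces, for the null coordinates. The argument does not identify the manifold once $g$ is definite; that step is Matveev's theorem.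
\end{remark}

\section{The exceptional manifolds}\label{sec:exceptions}

The bound on $\dim S$ in Lemma~\ref{lem:finite} shows that the fields \eqref{eq:XB} exhaust the projective Killing fields of the sphere.

\begin{lemma}\label{lem:sphere}
The projective Killing fields of $\mathbb S^n$ are the fields $X_B$ with $B\in\mathfrak{sl}(n+1,\mathbb R)$, and $B$ is determined by $X_B$. The field $X_B$ is affine if and only if $B$ is skew.
\end{lemma}

\begin{proof}
The fields $X_B$ are projective by Section~\ref{sec:intro}. If $X_B=0$, every vector is an eigenvector of $B$, so $B$ is scalar and, being trace-free, zero. So these fields form a space of dimension $(n+1)^2-1$. Consider the linear map $v\mapsto A_v\in S$ on the space of all projective Killing fields. If $A_v=c\operatorname{Id}$ with $c$ constant, then $\operatorname{div}v$ is constant by Lemma~\ref{lem:Av}, hence zero by integration; so $c=0$ and $L_vg=0$ by \eqref{eq:Lvg}. Thus the kernel consists of Killing fields of the round metric. These are the $X_B$ with $B$ skew, because the isometry group is $O(n+1)$, and they form a space of dimension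 $\frac{n(n+1)}2$. The image meets $\mathbb R\operatorname{Id}$ only in $0$, so it has dimension at most $\dim S-1\le\frac{n(n+1)}2+n$. The total dimension is at most $n(n+1)+n=(n+1)^2-1$, which proves the first statement. An affine field preserves the Ricci tensor, which is built from $\nabla$ alone and equals $(n-1)g$ on $\mathbb S^n$; so affine fields are Killing fields, and conversely.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If the two groups differ, then by Theorem~\ref{thm:B} some $(M,cg)$ is a quotient $\mathbb S^n/\Gamma$ with $\Gamma\subset O(n+1)$ finite and acting freely on $\mathbb S^n$. So let $(M,cg)=\mathbb S^n/\Gamma$; we must decide when it has a non-affine projective Killing field, by \eqref{eq:equiv}. Projective (affine) Killing fields on the quotient correspond to $\Gamma$-invariant projective (affine) Killing fields on $\mathbb S^n$. For $\gamma\in O(n+1)$ one has $\gamma_*X_B=X_{\gamma B\gamma^{-1}}$, so by Lemma~\ref{lem:sphere} $X_B$ is invariant if and only if $B$ commutes with $\Gamma$. In that case the transpose of $B$ commutes with the transposes $\gamma^{-1}$,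 so the symmetric part of $B$ commutes with $\Gamma$. Hence a non-affine projective Killing field exists if and only if some nonzero trace-free symmetric matrix commutes with $\Gamma$. If $\Gamma$ is reducible, the trace-free part of the orthogonal projector onto a nontrivial proper invariant subspace is such a matrix. If $\Gamma$ is irreducible, the eigenspaces of a commuting symmetric matrix are invariant, so the matrix is scalar, and zero if trace-free.
\end{proof}

\begin{example}
The groups $\{1\}$ and $\{\pm1\}$ are reducible, so the sphere and real projective space are exceptions. The group $\Gamma=\{\pm1,\pm i,\pm j,\pm k\}$ acts on the quaternions $\mathbb H=\mathbb R^4$ by left multiplication, freely on $\mathbb S^3$. An invariant subspace is a left ideal of $\mathbb H$, because $\Gamma$ spans $\mathbb H$, so the action is irreducible. Hence every projective Killing field of $\mathbb S^3/\Gamma$ is affine, although this manifold is excluded in Theorem~\ref{thm:B}.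
\end{example}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Groups of projective transformations of pseudo-Riemannian spaces},
\texttt{https://philippelefloch.org/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2012/04/\allowbreak 2012-april-ghani-zeghib1.pdf}

\end{thebibliography}
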